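\title{Convergent sequences in precompact minimal groups}

\begin{abstract}
We prove that every infinite, countably compact, minimal topological group contains a non-trivial convergent sequence. More generally, every infinite precompact locally minimal group contains a non-trivial sequence converging to the identity. The proof reduces the question to a statement about compact groups: a closed normal subgroup $H$ of a compact group $K$ fails to be a Lie group if and only if $H$ contains a decreasing sequence of non-trivial closed normal subgroups of $K$ with trivial intersection.
\end{abstract}

\section{The question and the answer}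

All topological groups are Hausdorff. A topological group $(G,\tau)$ is \emph{minimal} if no Hausdorff group topology on $G$ is strictly coarser than $\tau$. A space is \emph{countably compact} if every countable open cover has a finite subcover. A \emph{non-trivial convergent sequence} in $G$ is a sequence of pairwise distinct elements of $G$ that converges to a point of $G$. If this point is $1$, we speak of a \emph{non-trivial sequence converging to $1$}.

Both properties are weakenings of compactness. For countable compactness this is the definition. For minimality it holds because a compact Hausdorff topology has no strictly coarser Hausdorff topology. The question treated here comes from \cite{Source}: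
\begin{quote}
Must an infinite, countably compact, minimal group contain a non-trivial convergent sequence?
\end{quote}
Neither property is enough alone. There is, in ZFC, an infinite countably compact group without non-trivial convergent sequences \cite{HMRS}. On the other side, Ol'shanskii's infinite countable group whose only Hausdorff group topology is the discrete one \cite{Olsh} is minimal, and being discrete it has no non-trivial convergent sequences. Together, however, the two properties suffice.

\begin{theorem}\label{thm:answer}
Every infinite countably compact minimal group contains a non-trivial sequence converging to $1$. The same holds for every infinite precompact minimal group.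
\end{theorem}

Here $G$ is \emph{precompact} if for every neighborhood $U$ of $1$ finitely many left translates $gU$ cover $G$. We shall see that countable compactness is used only to obtain precompactness.

The idea is as follows. Let $G$ be precompact. Then $G$ is a dense subgroup of a compact group $K$, its completion. If $K$ is metrizable, density alone yields a convergent sequence in $G$. If $K$ is not metrizable, density yields only nets, and this is where minimality helps: a minimal $G$ must meet every closed normal subgroup $N\neq 1$ of $K$ non-trivially. Otherwise $G$ would embed algebraically into $K/N$, and the topology it inherits there would be a strictly coarser Hausdorff group topology. Suppose now that $K$ has non-trivial closed normal subgroups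
\[
X_1\supseteq X_2\supseteq\cdots\qquad\text{with}\qquad \bigcap_n X_n=1 .
\]
Then we may choose $1\ne g_n\in G\cap X_n$, and compactness forces $g_n\to 1$. So the question about $G$ becomes a question about $K$ alone: which compact groups have such a chain?

Let us fix a name. Let $H$ be a closed normal subgroup of a compact group $K$. A \emph{vanishing chain in $H$} (with respect to $K$) is a decreasing sequence $(X_n)_{n\ge1}$ of non-trivial closed normal subgroups of $K$, all contained in $H$, with $\bigcap_nX_n=1$. Throughout, ``Lie group'' includes finite groups, which have dimension $0$. If $H$ is a Lie group, there is no vanishing chain in $H$, because $H$ has no small subgroups. The main step of this paper is that there is no other obstruction.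

\begin{theorem}\label{thm:chains}
Let $K$ be a compact group and $H$ a closed normal subgroup of $K$. Then $H$ contains a vanishing chain with respect to $K$ if and only if $H$ is not a Lie group.
\end{theorem}

In particular (take $H=K$), a compact group is a Lie group if and only if every decreasing sequence of non-trivial closed normal subgroups has non-trivial intersection. This completes the outline above: if the completion $K$ has no vanishing chain, then it is a Lie group, hence metrizable, and density suffices.

The argument also works under a weaker form of minimality. A topological group $(G,\tau)$ is \emph{locally minimal} if there is a $\tau$-neighborhood $V$ of $1$ such that every Hausdorff group topology $\sigma\subseteq\tau$ for which $V$ is a $\sigma$-neighborhood of $1$ equals $\tau$. Minimal groups are locally minimal: take $V=G$.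

\begin{theorem}\label{thm:local}
Let $G$ be a precompact locally minimal group with compact completion $K$.
\begin{enumerate}
\item[(i)] For every closed normal non-Lie subgroup $H$ of $K$, the group $G\cap H$ contains a non-trivial sequence converging to $1$.
\item[(ii)] If $G$ is infinite, then $G$ contains a non-trivial sequence converging to $1$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:reduction} derives Theorems~\ref{thm:local} and~\ref{thm:answer} from Theorem~\ref{thm:chains}. The rest of the proof concerns compact groups only. Section~\ref{sec:models} shows on small examples what a vanishing chain looks like and where the difficulty lies. Sections~\ref{sec:td} and~\ref{sec:connected} build chains inside totally disconnected, connected abelian, and semisimple pieces, and Section~\ref{sec:proof} assembles the pieces. Section~\ref{sec:sharp} shows that ``non-Lie'' cannot be dropped in Theorem~\ref{thm:local}(i), even when $G$ is minimal and $H$ is infinite.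

\section{Conventions and background}\label{sec:background}

We write $1$ for the identity and for the trivial group, $L_0$ for the identity component of $L$, $Z(L)$ for its center, and $[x,y]=xyx^{-1}y^{-1}$. A subgroup of $K$ is \emph{$K$-invariant} if it is stable under conjugation by $K$, that is, normal in $K$. Thus the product $EP$ of two $K$-invariant subgroups is again a $K$-invariant subgroup. The following standard facts are used.

\begin{enumerate}
\item[(F1)] (Weil) A precompact group is a dense topological subgroup of a compact group, its completion.
\item[(F2)] (Peter--Weyl) In a compact group $K$, every neighborhood of $1$ contains a closed normal subgroup $W$ such that $K/W$ is a Lie group.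
\item[(F3)] A Lie group has a neighborhood of $1$ that contains no non-trivial subgroup. Closed subgroups, finite products, and quotients by closed normal subgroups of compact Lie groups are compact Lie groups. In particular, a totally disconnected closed subgroup of a compact Lie group is discrete. The Lie algebra of a closed normal subgroup of a connected Lie group is an ideal.
\item[(F4)] In a compact totally disconnected group the open subgroups form a base of neighborhoods of $1$. In a compact group every open subgroup is closed and has finite index.
\item[(F5)] (Pontryagin duality) The dual $V=\widehat A$ of a compact abelian group $A$ is a discrete abelian group. It is torsion-free if $A$ is connected, and $A$ is a torus if $V\cong\mathbb Z^r$. For a subgroup $V'\le V$ put $V'^{\perp}=\{a\in A:\chi(a)=1\text{ for all }\chi\in V'\}$. Then $V'\mapsto V'^{\perp}$ is an inclusion-reversing bijection from the subgroups of $V$ onto the closed subgroups of $A$, and $V^\perp=1$.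
\item[(F6)] (Structure theorem, \cite[Ch.~9, Thm.~9.24]{HM}) Let $L$ be a compact connected group and $A=Z(L)_0$. There are simply connected compact simple Lie groups $L_i$ $(i\in I)$ and a continuous surjective homomorphism
\[
\varphi:A\times\prod_{i\in I}L_i\longrightarrow L
\]
that is the inclusion on $A$ and has totally disconnected central kernel. Here ``simple'' means that the Lie algebra is simple and non-abelian.
\item[(F7)] (Tube lemma) If $Q$ is compact and an open subset of $Q\times B$ contains $Q\times\{b\}$, then it contains $Q\times O$ for some neighborhood $O$ of $b$.
\end{enumerate}

The next lemma explains the name ``vanishing chain'' and settles the easy half of Theorem~\ref{thm:chains}.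

\begin{lemma}\label{lem:compactness}
Let $X_1\supseteq X_2\supseteq\cdots$ be closed subgroups of a compact group $K$ with $\bigcap_nX_n=1$. Then every open neighborhood $O$ of $1$ contains $X_n$ for all large $n$. Consequently, a closed normal Lie subgroup $H$ of $K$ contains no vanishing chain.
\end{lemma}

\begin{proof}
The compact sets $X_n\setminus O$ decrease to the empty set, so one of them, and then every later one, is empty. If $H$ is a Lie group, some open neighborhood of $1$ in $H$ contains no non-trivial subgroup. For a vanishing chain $(X_n)$ in $H$, the first part, applied in the compact group $H$, shows that some $X_n$ lies in this neighborhood. So $X_n=1$, which contradicts the definition of a vanishing chain.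
\end{proof}

\section{From vanishing chains to convergent sequences}\label{sec:reduction}

In this section we assume Theorem~\ref{thm:chains} and deduce the other two theorems.

\begin{lemma}\label{lem:precompact}
A countably compact group $G$ is precompact.
\end{lemma}

\begin{proof}
Suppose not. Then there are a neighborhood $U$ of $1$ and, chosen recursively, elements $g_1,g_2,\dots$ of $G$ with $g_n\notin g_mU$ for $m<n$; in particular the $g_n$ are distinct. Let $V=V^{-1}$ be an open neighborhood of $1$ with $V^2\subseteq U$. A translate $gV$ contains at most one $g_n$: if $g_m,g_n\in gV$ with $m<n$, then $g_m^{-1}g_n\in V^2\subseteq U$. Since points are closed, it follows that every subset of $\{g_n:n\ge1\}$ is closed in $G$. The open sets $G\setminus\{g_m:m\ge n\}$, $n\ge1$, increase and cover $G$, and none of them equals $G$. This contradicts countable compactness.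
\end{proof}

The next lemma is the only place where (local) minimality is used. It says that $G$ is large in $K$: it meets all small non-trivial closed normal subgroups non-trivially.

\begin{lemma}\label{lem:meets}
Let $(G,\tau)$ be precompact and locally minimal, with compact completion $K$. There is a neighborhood $O$ of $1$ in $K$ such that every closed normal subgroup $N\neq1$ of $K$ with $N\subseteq O$ satisfies $G\cap N\neq1$. If $G$ is minimal, one may take $O=K$.
\end{lemma}

\begin{proof}
Let $V$ witness local minimality, with $V=G$ if $G$ is minimal. Since $\tau$ is the subspace topology, there is an open neighborhood $O$ of $1$ in $K$ with $G\cap O^2\subseteq V$; if $V=G$, take $O=K$.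

Let $N\subseteq O$ be a closed normal subgroup of $K$ with $G\cap N=1$. We show that $N=1$. Let $q:K\to K/N$ be the quotient map. As $q|_G$ is injective, the topology $\sigma$ on $G$ induced by $q|_G$ from $K/N$ is a Hausdorff group topology, and $\sigma\subseteq\tau$. The set
\[
G\cap q^{-1}(q(O))=G\cap ON
\]
is a $\sigma$-neighborhood of $1$, because $q(O)$ is open, and it lies in $G\cap O^2\subseteq V$, because $N\subseteq O$. So $V$ is a $\sigma$-neighborhood of $1$, and hence $\sigma=\tau$.

Let $x\in N$, and let $(g_\lambda)$ be a net in $G$ converging to $x$ in $K$. Then $q(g_\lambda)\to q(x)=1$, so $g_\lambda\to1$ in $\sigma=\tau$, and therefore in $K$. Hence $x=1$, and so $N=1$.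
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}, given Theorem~\ref{thm:chains}]
A sequence $(g_n)$ of elements different from $1$ with $g_n\to1$ takes each value only finitely often, so it has a subsequence of pairwise distinct elements. In both parts it is therefore enough to find such a sequence.

(i) Let $O$ be as in Lemma~\ref{lem:meets}; we may shrink it to be open. Let $(X_n)$ be a vanishing chain in $H$. By Lemma~\ref{lem:compactness} we may discard finitely many terms and assume $X_n\subseteq O$ for all $n$. Since $X_n$ is normal in $K$, Lemma~\ref{lem:meets} provides $1\neq g_n\in G\cap X_n\subseteq G\cap H$. By Lemma~\ref{lem:compactness}, $g_n\to1$.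

(ii) If $K$ is not a Lie group, apply (i) with $H=K$. If $K$ is a Lie group, it is metrizable, and being infinite and compact it is not discrete. Let $O_1\supseteq O_2\supseteq\cdots$ be an open base at $1$ in $K$. Each $O_n\setminus\{1\}$ is open and non-empty, so by density it contains some $g_n\in G$, and $g_n\to1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}, given Theorem~\ref{thm:chains}]
A countably compact group is precompact by Lemma~\ref{lem:precompact}, and a minimal group is locally minimal. Apply Theorem~\ref{thm:local}(ii).
\end{proof}

\section{Model cases}\label{sec:models}

It remains to construct vanishing chains. The natural first attempt is to take smaller and smaller closed normal subgroups $W_1\supseteq W_2\supseteq\cdots$ with Lie quotients, as provided by (F2). If $\bigcap_nW_n=1$, then $K$ embeds into the countable product $\prod_nK/W_n$ of Lie groups, so it is metrizable. Hence for non-metrizable $K$ this attempt always fails. Three examples show how to repair it; each is its own ambient group $K$, and $\kappa$ is an uncountable cardinal.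

\medskip
\noindent\textbf{Powers: split off a complement.} Let $K=F^\kappa$ with $F$ a non-trivial finite group. An open subgroup contains all elements that are trivial on a certain finite set of coordinates, so a countable intersection of open subgroups is never trivial. Choose distinct indices $i_1,i_2,\dots$ in $\kappa$ and let
\[
W_n=\{x:x_{i_1}=\dots=x_{i_n}=1\},\qquad X=\bigcap_nW_n=\{x:x_{i_n}=1\text{ for all }n\}\neq1 .
\]
The cure is to cut the chain down by a complement of $X$. Let $Y=\{x:x_i=1\text{ for all }i\notin\{i_1,i_2,\dots\}\}$. Then $XY=K$ and $X\cap Y=1$, and $(Y\cap W_n)$ is a vanishing chain: $\bigcap_n(Y\cap W_n)=Y\cap X=1$, and $Y\cap W_n$ is not trivial because $Y$ is infinite while $K/W_n$ is finite.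

\medskip
\noindent\textbf{No complement: descend.} Let $K=(\mathbb Z/4)^\kappa$, written additively. The subgroup $2K$ has no complement. Indeed, if $Y+2K=K$, then multiplication by $2$ gives $2Y=2K$, so $2K\subseteq Y$ and $Y=K$. But $2K\cong(\mathbb Z/2)^\kappa$ is a group of the first type, and we may look for the chain inside $2K$.

\medskip
\noindent\textbf{Endless descent.} Let $K=\mathbb Z_p^\kappa$, where $\mathbb Z_p$ denotes the $p$-adic integers. Here the descent $K\supseteq pK\supseteq p^2K\supseteq\cdots$ never stops, but then it is itself a vanishing chain. Note that $K/pK\cong(\mathbb Z/p)^\kappa$ is not a Lie group: the terms of a vanishing chain need not have Lie quotients.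

\medskip
The proof for totally disconnected $H$ follows these three examples. We define a canonical descent, the analogue of $B\mapsto pB$. Either it goes on forever and is a vanishing chain, or in its last infinite term, after passing to a subgroup of finite index, complements exist and the first example applies. For general $H$ there is one more concern: the subgroups must be normal in $K$, not merely in $H$, so every choice must be made compatibly with conjugation by $K$. Compactness of $K$ makes this possible, through the tube lemma.

\section{Totally disconnected normal subgroups}\label{sec:td}

\begin{proposition}\label{prop:td}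
Let $C$ be an infinite totally disconnected closed normal subgroup of a compact group $K$. Then there is a vanishing chain in $C$.
\end{proposition}

Throughout this section, $K$ and $C$ are as in Proposition~\ref{prop:td}. Two lemmas prepare the proof.

\begin{lemma}\label{lem:base}
Let $B$ be a closed $K$-invariant subgroup of $C$. The open $K$-invariant subgroups of $B$ form a base of neighborhoods of $1$ in $B$.
\end{lemma}

\begin{proof}
By (F4) it suffices to find such a subgroup inside a given open subgroup $U$ of $B$. The map $K\times B\to B$, $(k,b)\mapsto k^{-1}bk$, is continuous and sends $K\times\{1\}$ into $U$. By the tube lemma there is a neighborhood $O$ of $1$ in $B$ with $k^{-1}Ok\subseteq U$ for all $k\in K$. Thus the $K$-invariant subgroup $\bigcap_{k\in K}kUk^{-1}\subseteq U$ contains $O$ and is open.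
\end{proof}

Let $B$ be a closed $K$-invariant subgroup of $C$. A proper open $K$-invariant subgroup $P$ of $B$ is called \emph{$K$-maximal} in $B$ if no $K$-invariant subgroup lies strictly between $P$ and $B$. (Such an intermediate group would be open, since it contains $P$.) If $B\neq1$, then $B$ has proper open $K$-invariant subgroups by Lemma~\ref{lem:base}. They have finite index, so each of them lies in a $K$-maximal one. Let $\mathrm{Rad}(B)$ be the intersection of all $K$-maximal subgroups of $B$, and put $\mathrm{Rad}(1)=1$. Then $\mathrm{Rad}(B)$ is a closed $K$-invariant subgroup of $B$, proper if $B\neq1$. For $K=B=\mathbb Z_p^\kappa$ it is $pB$.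

\begin{lemma}\label{lem:exchange}
Let $B$ be a closed $K$-invariant subgroup of $C$, let $P$ be $K$-maximal in $B$, and let $E$ be a closed $K$-invariant subgroup of $B$ with $E\not\subseteq P$. Then $EP=B$, and $E\cap P$ is $K$-maximal in $E$.
\end{lemma}

\begin{proof}
The $K$-invariant subgroup $EP$ strictly contains $P$, so it equals $B$. The subgroup $E\cap P$ is open, proper, and $K$-invariant in $E$. Let $E\cap P\subseteq Q\subseteq E$ with $Q$ a $K$-invariant subgroup. Then $QP$ is $P$ or $B$. In the first case $Q\subseteq E\cap P$, so $Q=E\cap P$. In the second case the modular law gives $E=E\cap QP=Q(E\cap P)=Q$.
\end{proof}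

\begin{proof}[Proof of Proposition~\ref{prop:td}]
Put $R^0=C$ and $R^{n+1}=\mathrm{Rad}(R^n)$. These are closed $K$-invariant subgroups, and they decrease.

\smallskip
\emph{Step 1: $\bigcap_nR^n=1$.} Let $U$ be an open $K$-invariant subgroup of $C$. It has finite index, so there is a chain $C=U_0\supsetneq U_1\supsetneq\dots\supsetneq U_r=U$ of $K$-invariant subgroups with $U_{i+1}$ being $K$-maximal in $U_i$. We show $R^i\subseteq U_i$ by induction on $i$. For $i=0$ this is clear. Let $R^i\subseteq U_i$ with $i<r$. If $R^i\subseteq U_{i+1}$, then $R^{i+1}\subseteq R^i\subseteq U_{i+1}$. Otherwise, by Lemma~\ref{lem:exchange}, $R^i\cap U_{i+1}$ is $K$-maximal in $R^i$, so $R^{i+1}=\mathrm{Rad}(R^i)\subseteq U_{i+1}$. Hence $R^r\subseteq U$. By Lemma~\ref{lem:base} the groups $U$ form a base at $1$, so $\bigcap_nR^n=1$.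

\smallskip
If all $R^n$ are non-trivial, then $(R^n)$ is a vanishing chain and we are done. From now on assume that $R^n=1$ for some $n$.

\smallskip
\emph{Step 2: a subgroup with trivial radical.} Since $R^0=C$ is infinite, there is a largest $m$ with $R^m$ infinite. Then $F=R^{m+1}$ is finite. By Lemma~\ref{lem:base} there is an open $K$-invariant subgroup $U$ of $C$ with $U\cap F=1$. Put
\[
T=R^m\cap U .
\]
This is a closed $K$-invariant subgroup, and it is infinite because it has finite index in $R^m$. We claim that $\mathrm{Rad}(T)=1$. Let $P$ be $K$-maximal in $R^m$. Either $T\cap P=T$, or $T\cap P$ is $K$-maximal in $T$ by Lemma~\ref{lem:exchange}. In both cases $\mathrm{Rad}(T)\subseteq T\cap P$. Intersecting over all $P$ gives $\mathrm{Rad}(T)\subseteq T\cap\mathrm{Rad}(R^m)=T\cap F=1$.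

\smallskip
\emph{Step 3: complements exist in $T$.} We show that for each closed $K$-invariant $X\le T$ there is a closed $K$-invariant $Y\le T$ with $XY=T$ and $X\cap Y=1$.

The idea is to take a minimal supplement: if it met $X$ non-trivially, the trivial radical would allow us to shrink it. Consider the set of all closed $K$-invariant $Y\le T$ with $XY=T$; it contains $T$. Let $(Y_j)$ be a non-empty chain in it and let $t\in T$. Since $t\in XY_j$, the set $Xt\cap Y_j$ is non-empty. These sets are compact and form a chain, so $Xt\cap\bigcap_jY_j\neq\emptyset$ and $t\in X\bigcap_jY_j$. Hence $\bigcap_jY_j$ is again in the set. By Zorn's lemma the set has a minimal element $Y$.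

Suppose $X\cap Y\neq1$. As $\mathrm{Rad}(T)=1$, there is a $K$-maximal subgroup $P$ of $T$ with $X\cap Y\not\subseteq P$. Then $(X\cap Y)P=T$ by Lemma~\ref{lem:exchange}, and the modular law gives $Y=(X\cap Y)(Y\cap P)$. Therefore
\[
X(Y\cap P)=X(X\cap Y)(Y\cap P)=XY=T .
\]
But $Y\cap P$ is closed and $K$-invariant, and it is strictly smaller than $Y$ since $X\cap Y\not\subseteq P$. This contradicts the minimality of $Y$.

\smallskip
\emph{Step 4: the chain.} We now argue as for $F^\kappa$ in Section~\ref{sec:models}. Every open subgroup of the infinite compact group $T$ has finite index, so it is non-trivial and, by Lemma~\ref{lem:base}, properly contains an open $K$-invariant subgroup of $T$. Hence there are open $K$-invariant subgroups $T=T_0\supsetneq T_1\supsetneq T_2\supsetneq\cdots$ of $T$. Let $X=\bigcap_nT_n$, let $Y$ be as in Step~3, and put $X_n=Y\cap T_n$ for $n\ge1$. These are closed $K$-invariant subgroups of $C$, they decrease, and $\bigcap_nX_n=Y\cap X=1$. Suppose $X_n=1$ for some $n$. Then $Y$ embeds in $T/T_n$, so $|Y|\le[T:T_n]$. On the other hand $YT_{n+1}\supseteq YX=T$, so $Y$ maps onto $T/T_{n+1}$ and $|Y|\ge[T:T_{n+1}]>[T:T_n]$, a contradiction. So $(X_n)$ is a vanishing chain in $C$.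
\end{proof}

\section{Connected normal subgroups: finite orbits}\label{sec:connected}

For connected $H$ the structure theorem (F6) leaves two sources of infinity: the central part $A$ may be a large connected abelian group, or there may be infinitely many simple factors. In both situations $K$ acts on a discrete set (the characters of $A$, or the indices of the simple factors), and the key point is that its orbits are finite. This uses the compactness of $K$. The following example shows what can happen if $K$ is only locally compact and permutes the factors of a product with an infinite orbit.

\begin{remark}\label{rem:shift}
Let $F$ be a finite non-abelian simple group, and let $\mathbb Z$ (discrete) act on the compact group $H=F^{\mathbb Z}$ by shifts. In the locally compact group $H\rtimes\mathbb Z$ the only closed normal subgroups contained in $H$ are $1$ and $H$. So no decreasing sequence of non-trivial ones has trivial intersection, although $H$ is not a Lie group. Indeed, let $N$ be a closed normal subgroup of $H$. If some $x\in N$ has $x_j\neq1$, choose $y$ in the $j$-th factor $F_j$ not commuting with $x$. Then $1\neq[x,y]\in N\cap F_j$, so $F_j\subseteq N$ by simplicity. Since $N$ is closed, it is the product of the factors $F_j$ that it contains.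 If $N$ is also shift-invariant, then it contains all of them or none.
\end{remark}

\subsection{Abelian subgroups}

\begin{proposition}\label{prop:abelian}
Let $A$ be a connected compact abelian group that is a closed normal subgroup of a compact group $K$. If $A$ is not a Lie group, then there is a vanishing chain in $A$.
\end{proposition}

Duality turns the claim into a statement about the discrete group $V=\widehat A$: we need proper subgroups $V_1\subseteq V_2\subseteq\cdots$ with union $V$, invariant under $K$. Take first $K=A$, so that invariance is automatic. If $V=\mathbb Q$, the subgroups $\frac1{n!}\mathbb Z$ work, and any countable $V$ that is not finitely generated can likewise be exhausted by finitely generated subgroups. If $V$ is a free abelian group on an uncountable basis, no countable exhaustion by finitely generated subgroups exists. Instead one lets $V_n$ be spanned by all basis elements except $e_n,e_{n+1},\dots$ for a fixed sequence $(e_n)$ of distinct basis elements. The general proof uses the first construction for finite rank and the second for infinite rank. In the second one, complete reducibility of the action over $\mathbb Q$ replaces the basis.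

\begin{proof}[Proof of Proposition~\ref{prop:abelian}]
The group $V=\widehat A$, written additively, is torsion-free because $A$ is connected. It is not finitely generated, since otherwise $V\cong\mathbb Z^r$ and $A$ would be a torus. The group $K$ acts on $V$ by automorphisms via $(k\chi)(a)=\chi(k^{-1}ak)$.

\smallskip
\emph{Orbits are finite.} Let $\chi\in V$. The map $K\times A\to\mathbb T$, $(k,a)\mapsto\chi(k^{-1}ak)\chi(a)^{-1}$, is continuous and equal to $1$ on $\{1\}\times A$. Since $A$ is compact, the tube lemma gives a neighborhood of $1$ in $K$ such that for $k$ in it all values of the character $k\chi-\chi$ lie in $\{z\in\mathbb T:|z-1|<1\}$. The image of this character is a subgroup of $\mathbb T$, and the only subgroup contained in this set is trivial. Hence $k\chi=\chi$ for $k$ near $1$. So the stabilizer of $\chi$ is open and of finite index.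

\smallskip
\emph{Reduction.} Suppose we have proper $K$-invariant subgroups $V_1\subseteq V_2\subseteq\cdots$ of $V$ with $\bigcup_nV_n=V$. Then the groups $X_n=V_n^\perp$ form a vanishing chain in $A$: they are closed, $K$-invariant, and decreasing; they are non-trivial because $V_n\neq V$; and $\bigcap_nX_n=\bigl(\bigcup_nV_n\bigr)^\perp=1$. It remains to construct the $V_n$. Let $V_{\mathbb Q}=V\otimes\mathbb Q$. As $V$ is torsion-free, $V\subseteq V_{\mathbb Q}$, and every element of $V_{\mathbb Q}$ has a positive integer multiple in $V$. The action of $K$ extends linearly to $V_{\mathbb Q}$.

\smallskip
\emph{$V$ has finite rank, that is, $\dim V_{\mathbb Q}<\infty$.} Then $V=\{v_1,v_2,\dots\}$ is countable. Let $V_n$ be the subgroup generated by the orbits of $v_1,\dots,v_n$. It is $K$-invariant, and it is finitely generated since the orbits are finite; hence it is proper. The $V_n$ increase and have union $V$.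

\smallskip
\emph{$V$ has infinite rank.} Here ``submodule'' means a $K$-invariant $\mathbb Q$-subspace of $V_{\mathbb Q}$. Every $v\in V_{\mathbb Q}$ has a finite $K$-orbit, because a positive multiple of it lies in $V$. So $v$ lies in the span of its orbit, a finite-dimensional submodule on which $K$ acts through a finite group, namely a group of permutations of the orbit. By Maschke's theorem this span is a sum of simple submodules. Thus $V_{\mathbb Q}$ is a sum of finite-dimensional simple submodules. By Zorn's lemma there is a maximal independent family $(W_i)_{i\in I}$ of finite-dimensional simple submodules. By maximality, each finite-dimensional simple submodule meets $\bigoplus_{i\in I}W_i$ non-trivially, hence is contained in it. So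
\[
V_{\mathbb Q}=\bigoplus_{i\in I}W_i ,
\]
and $I$ is infinite because $\dim V_{\mathbb Q}=\infty$. Choose distinct $j_1,j_2,\dots$ in $I$, let $I_n=I\setminus\{j_n,j_{n+1},\dots\}$, and put
\[
V_n=V\cap\bigoplus_{i\in I_n}W_i .
\]
The $V_n$ are $K$-invariant and increasing. Their union is $V$, because an element of $V_{\mathbb Q}$ has only finitely many non-zero components and $I_1\subseteq I_2\subseteq\cdots$ has union $I$. They are proper: a suitable multiple of a non-zero element of $W_{j_n}$ is a non-zero element of $V\cap W_{j_n}$, and it is not in $V_n$.
\end{proof}

\subsection{Infinitely many simple factors}

\begin{proposition}\label{prop:simple}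
Let $L$ be a connected closed normal subgroup of a compact group $K$, and let $A=Z(L)_0$ and $\varphi:A\times\prod_{i\in I}L_i\to L$ be as in \textup{(F6)}. If $I$ is infinite, then there is a vanishing chain in $L$.
\end{proposition}

If $\varphi$ is an isomorphism and $K=L$, one simply chooses distinct indices $j_1,j_2,\dots$ in $I$ and takes the subgroups $\prod_{m\ge n}L_{j_m}$, $n\ge1$. In general we must see how conjugation by $K$ moves the images of the $L_i$. We show that it permutes them, with finite orbits, and then use orbits instead of single indices. The tool is commutators: different factors commute, and a single factor does not commute with itself.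

\begin{proof}
Regard $A$ and the $L_i$ as subgroups of the product. Let $D=\ker\varphi$ and $S_i=\varphi(L_i)$. We collect some properties of the $S_i$.

\begin{enumerate}
\item[(a)] Each $S_i$ is a closed normal connected subgroup of $L$, because $\varphi$ is surjective, $L_i$ is normal in the product, and $L_i$ is compact and connected. For $i\neq j$ the groups $S_i$ and $S_j$ commute elementwise. The group generated by $A$ and all $S_i$ is dense in $L$.
\item[(b)] \emph{Each $S_i$ is a non-abelian infinite Lie group whose closed normal subgroups are either finite or equal to $S_i$.} The group $L_i\cap D$ is closed and totally disconnected, hence discrete by (F3). So $S_i\cong L_i/(L_i\cap D)$ is a connected Lie group with the same simple non-abelian Lie algebra as $L_i$. The Lie algebra of a closed normal subgroup $N$ of $S_i$ is an ideal, so it is $0$ or everything. In the first case $N$ is discrete and compact, hence finite. In the second case $N$ is open in the connected group $S_i$, hence equal to $S_i$.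
\item[(c)] $S_i\neq S_j$ for $i\neq j$. Otherwise $S_i$ would commute with itself by (a), contrary to (b).
\end{enumerate}

\smallskip
\emph{Conjugation by $K$ permutes the $S_i$.} Let $k\in K$, $i\in I$, and $M=kS_ik^{-1}$. Since $L$ is normal in $K$, this is a closed normal subgroup of $L$, topologically isomorphic to $S_i$. If $M$ commuted with every $S_j$, then by (a) it would commute with $L$, since $A$ is central in $L$. So $M$ would be abelian, contrary to (b). Hence there are $j\in I$ and $x\in M$ such that the set $\{[x,s]:s\in S_j\}$ contains an element other than $1$. This set is connected and contains $[x,1]=1$, so it is infinite. It lies in $M\cap S_j$ because $M$ and $S_j$ are normal in $L$. So $M\cap S_j$ is an infinite closed normal subgroup of $S_j$, and (b) gives $S_j\subseteq M$. Now $S_j$ is an infinite closed normal subgroup of $M\cong S_i$, and (b), applied to $S_i$, gives $S_j=M$.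

By (c) the index $j$ is determined by $k$ and $i$. Writing $j=ki$ we obtain an action of $K$ on $I$ with $kS_ik^{-1}=S_{ki}$.

\smallskip
\emph{Orbits in $I$ are finite.} Let $i\in I$, and choose $s,t\in S_i$ with $[s,t]\neq1$. By continuity $[ksk^{-1},t]\neq1$ for all $k$ near $1$. Since $ksk^{-1}\in S_{ki}$ and $t\in S_i$, the groups $S_{ki}$ and $S_i$ do not commute elementwise, so $ki=i$ by (a). Thus the stabilizer of $i$ is open, hence of finite index.

\smallskip
\emph{The chain.} Since $I$ is infinite and its orbits are finite, there are distinct orbits $J_1,J_2,\dots$ in $I$. Let
\[
I_n=\bigcup_{m\ge n}J_m,\qquad P_n=\prod_{i\in I_n}L_i,\qquad X_n=\varphi(P_n).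
\]
The $X_n$ are compact and decreasing. The group $X_n$ is the closure of the subgroup generated by the $S_i$ with $i\in I_n$, and $K$ permutes these $S_i$; so $X_n$ is $K$-invariant. It is non-trivial since it contains some $S_i$. Finally, let $y\in\bigcap_nX_n$. The sets $\varphi^{-1}(y)\cap P_n$ are non-empty, compact, and decreasing, so their intersection is non-empty. It is contained in $\bigcap_nP_n$, which is trivial because $\bigcap_nI_n=\emptyset$. Hence $y=\varphi(1)=1$, and $(X_n)$ is a vanishing chain in $L$.
\end{proof}

\section{Proof of Theorem~\ref{thm:chains}}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:chains}]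
By Lemma~\ref{lem:compactness} a Lie group $H$ contains no vanishing chain. Conversely, let $H$ be a closed normal subgroup of $K$ that is not a Lie group. Put $L=H_0$ and $A=Z(L)_0$, and let $\varphi:A\times\prod_{i\in I}L_i\to L$ be as in (F6). The closed subgroups $L$ and $A$ are mapped to themselves by every topological automorphism of $H$, so they are normal in $K$.

\smallskip
\emph{If $A$ is not a Lie group}, Proposition~\ref{prop:abelian} gives a vanishing chain in $A\subseteq H$.

\smallskip
\emph{If $I$ is infinite}, Proposition~\ref{prop:simple} gives a vanishing chain in $L\subseteq H$.

\smallskip
\emph{If $A$ is a Lie group and $I$ is finite}, then $L=H_0$ is a quotient of the compact Lie group $A\times\prod_{i\in I}L_i$, so it is a Lie group. Since $L$ has no small subgroups, (F2) provides a closed normal subgroup $W$ of $K$ with $K/W$ a Lie group and $W\cap L=1$. Let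
\[
C=W\cap H .
\]
Then $C_0\subseteq H_0\cap W=1$, so $C$ is totally disconnected. It is closed and normal in $K$. If $C$ is infinite, Proposition~\ref{prop:td} gives a vanishing chain in $C\subseteq H$.

So it remains to exclude that $C$ is finite. If it is, (F2) provides a closed normal subgroup $W'$ of $K$ with $K/W'$ a Lie group and $W'\cap C=1$. The group $K/(W\cap W')$ is isomorphic to a closed subgroup of $K/W\times K/W'$, so it is a Lie group. Moreover $H\cap W\cap W'=C\cap W'=1$, so $H$ is isomorphic to a closed subgroup of $K/(W\cap W')$. Thus $H$ is a Lie group, contrary to assumption.

\smallskip
At least one of the three cases always occurs, and the proof is complete.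
\end{proof}

\section{``Non-Lie'' cannot be dropped in Theorem~\ref{thm:local}(i)}\label{sec:sharp}

If $G$ is infinite, part (ii) of Theorem~\ref{thm:local} needs no hypothesis on $K$. One may ask whether part (i) holds for every infinite closed normal subgroup $H$ of $K$, Lie or not. It does not, even for minimal $G$: there is a dense minimal subgroup $G$ of $K=SU(2)^2$ whose intersection with the infinite normal subgroup $H=SU(2)\times1$ has only two elements.

We use the following facts about $SU(2)$. Its center is $\{\pm1\}$, and $SU(2)/\{\pm1\}=SO(3)$ has only inner topological automorphisms. The Lie algebra $\mathfrak{su}(2)$ is simple, so a closed normal subgroup of $SU(2)$ is either open, hence equal to $SU(2)$, or discrete. In the latter case it is central, because a discrete normal subgroup of a connected group is central. So the closed normal subgroups of $SU(2)$ are $1$, $\{\pm1\}$, and $SU(2)$. Moreover, $\mathfrak{su}(2)\cong\mathbb R^3$ with the cross product has no subalgebra of dimension $2$. So the identity component of a proper closed subgroup is trivial or a circle, and it has finite index by compactness; hence a proper closed subgroup is virtually abelian. Finally, $SU(2)$ contains a free subgroup $\Gamma=\langle a,b\rangle$ of rank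 $2$. Since $\Gamma$ is not virtually abelian, it is dense in $SU(2)$.

\medskip
\noindent\textbf{An automorphism of $\Gamma$ that does not preserve $|\operatorname{tr}|$.} After conjugation, $b=\mathrm{diag}(e^{i\beta},e^{-i\beta})$. Since $b$ has infinite order, $\{e^{in\beta}:n\in\mathbb Z\}$ is dense in $\mathbb T$. Let $\alpha$ be the first diagonal entry of $a$; the second is $\overline\alpha$, so
\[
\operatorname{tr}(ab^n)=2\operatorname{Re}(\alpha e^{in\beta}).
\]
Suppose $|\operatorname{tr}(ab^n)|=|\operatorname{tr}a|$ for all $n$. By density, $|2\operatorname{Re}(\alpha e^{i\theta})|$ does not depend on $\theta$. As it vanishes for some $\theta$, it vanishes for all, so $\alpha=0$ and $\operatorname{tr}a=0$. Then $a^2=-1$ and $a^4=1$, a contradiction. Fix $n$ with $|\operatorname{tr}(ab^n)|\neq|\operatorname{tr}a|$, and let $\psi$ be the automorphism of the free group $\Gamma$ with $\psi(a)=ab^n$ and $\psi(b)=b$. Put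
\[
G=\{(\varepsilon\gamma,\varepsilon'\psi(\gamma)):\gamma\in\Gamma,\ \varepsilon,\varepsilon'\in\{1,-1\}\}\le K=SU(2)^2 .
\]

\medskip
\noindent\textbf{$G$ is dense in $K$.} Let $M=\overline G$. It is compact, projects onto both factors since $\Gamma=\psi(\Gamma)$ is dense, and contains $\{\pm1\}^2$. Since $M$ projects onto the first factor, $M\cap(SU(2)\times1)$ is a closed normal subgroup of $SU(2)\times1$, and it contains $(-1,1)$. So it is $\{\pm1\}\times1$ or $SU(2)\times1$. The same holds for the second factor. If $M$ contains one of the factors, then $M=K$, as $M$ projects onto the other. Otherwise $M$ meets each factor exactly in $\{\pm1\}$. Then, by Goursat's lemma, $M/\{\pm1\}^2$ is the graph of an automorphism $\theta$ of $SO(3)$, which is continuous because its graph is compact. Hence $\theta$ is inner, so $y$ is conjugate to $x$ or $-x$ for every $(x,y)\in M$, and $|\operatorname{tr}x|=|\operatorname{tr}y|$. This contradicts $(a,ab^n)\in M$.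

\medskip
\noindent\textbf{Every closed normal subgroup $N\neq1$ of $K$ meets $G$ non-trivially.} If $N$ is central, then $N\subseteq\{\pm1\}^2\subseteq G$. Otherwise $N$ contains some $(x,y)$ with, say, $x\notin\{\pm1\}$; the case $y\notin\{\pm1\}$ is the same with the two coordinates exchanged. The map $z\mapsto[x,z]$ on the connected group $SU(2)$ is continuous and not constant, so its image is not contained in the finite set $\{\pm1\}$. Since $([x,z],1)=[(x,y),(z,1)]\in N$, the closed normal subgroup $N\cap(SU(2)\times1)$ is all of $SU(2)\times1$. So $(-1,1)\in N\cap G$.

\medskip
\noindent\textbf{$G$ is minimal.} This follows from the previous paragraph by a converse to Lemma~\ref{lem:meets}. Let $\sigma$ be a Hausdorff group topology on $G$ coarser than the given one. It is precompact; let $K'$ be its completion. The identity $G\to(G,\sigma)$ extends to a continuous homomorphism $K\to K'$, which is surjective because its image is compact and dense. Its kernel is a closed normal subgroup of $K$ that meets $G$ trivially, so it is trivial. Thus $K\to K'$ is a topological isomorphism, and $\sigma$ is the given topology.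

\medskip
\noindent\textbf{$G\cap H$ is finite.} Let $(\varepsilon\gamma,\varepsilon'\psi(\gamma))\in H=SU(2)\times1$. Then $\psi(\gamma)\in\{\pm1\}$, so $\psi(\gamma)=1$ because $\Gamma$ is torsion-free, and $\gamma=1$ because $\psi$ is injective. Hence $G\cap H=\{\pm1\}\times1$, and this group contains no non-trivial convergent sequence.

\begin{thebibliography}{9}

\bibitem{HM}
Hofmann, Morris,
\emph{The Structure of Compact Groups}.

\bibitem{HMRS}
Hru\v{s}\'ak, van Mill, Ramos-Garc\'ia, Shelah,
\emph{Countably compact groups without non-trivial convergent sequences},
Trans. AMS, 2021.

\bibitem{Source}
\emph{Metrizability of hereditarily normal compact like groups},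
\texttt{http://rendiconti.dmi.units.it/volumi/45/016.pdf}.

\bibitem{Olsh}
Ol'shanskii,
Vestnik Moskov. Univ., 1980.

\end{thebibliography}
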